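\title{Almost disjointness numbers of singular cardinals of countable cofinality can differ}

\begin{abstract}
For an infinite cardinal $\kappa$, let $\mathfrak a_\kappa$ be the least size of a maximal almost disjoint family in $[\kappa]^\kappa$ with at least $\operatorname{cf}(\kappa)$ members. We show that it is consistent relative to ZFC that $\mathfrak a_\kappa\ne\mathfrak a_\lambda$ for two singular cardinals of countable cofinality: there is a ccc forcing extension of $L$ in which $\mathfrak a_{\aleph_\omega}=\aleph_{\omega+1}<\aleph_{\omega+2}=\mathfrak a_{\aleph_{\omega\cdot2}}$. The main step is to build, from GCH and $\square_\kappa$, an almost disjoint family on $\kappa$ of size at most $\kappa^+$ that remains maximal after a finite support iteration of Hechler forcing. We also prove in ZFC that $\mathfrak a_\kappa\ge\min\{\mathfrak b,\kappa^+\}$, and that $\mathfrak a_\kappa$ is constant on the singular cardinals of countable cofinality above $2^{\mathfrak a}$.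
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\kappa$ be an infinite cardinal, and let $[\kappa]^\kappa$ be the set of subsets of $\kappa$ of size $\kappa$. Call a subset of $\kappa$ \emph{small} if its size is less than $\kappa$. A family $\mathcal A\subseteq[\kappa]^\kappa$ is \emph{almost disjoint} (a.d.) if $A\cap B$ is small for any two distinct $A,B\in\mathcal A$. It is \emph{maximal almost disjoint} (mad) if it is a.d.\ and no further set can be added, that is, if for every $C\in[\kappa]^\kappa$ there is $A\in\mathcal A$ with $|C\cap A|=\kappa$.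

A partition of $\kappa$ into fewer than $\operatorname{cf}(\kappa)$ pieces of size $\kappa$ is mad for a trivial reason: a set that meets every piece in a small set is a union of fewer than $\operatorname{cf}(\kappa)$ small sets, so it is small. The \emph{almost disjointness number} $\mathfrak a_\kappa$ excludes these examples. It is the least cardinality of a mad family on $\kappa$ of size at least $\operatorname{cf}(\kappa)$, and we write $\mathfrak a=\mathfrak a_\omega$. When $\operatorname{cf}(\kappa)=\omega$, the number $\mathfrak a_\kappa$ is the least size of an infinite mad family on $\kappa$. It is known that $\mathfrak a_\kappa>\operatorname{cf}(\kappa)$, and that $\mathfrak a_\kappa\le\mathfrak a_{\operatorname{cf}(\kappa)}$ for singular $\kappa$. The following question is posed in \cite{problems}.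

\begin{quote}
\emph{Is it consistent that $\mathfrak a_\kappa\neq\mathfrak a_\lambda$ for two distinct singular cardinals $\kappa$ and $\lambda$ of countable cofinality?}
\end{quote}

There are reasons to guess that the answer is no. A singular cardinal $\kappa$ of countable cofinality is a disjoint union of blocks $X_n$ ($n<\omega$) whose sizes $\kappa_n$ increase to $\kappa$, and a set $C\subseteq\kappa$ has size $\kappa$ exactly when the sizes $|C\cap X_n|$ are cofinal in $\kappa$. This description looks the same for every such $\kappa$, and so do the known bounds $\aleph_1\le\mathfrak a_\kappa\le\mathfrak a$. If $\mathfrak a=\aleph_1$, for example under the continuum hypothesis, all the numbers $\mathfrak a_\kappa$ equal $\aleph_1$. For large $\kappa$ the guess is correct, as the second part of Theorem~\ref{thm:zfc} shows. For small $\kappa$ it is not.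

\begin{theorem}\label{thm:main}
If \textup{ZFC} is consistent, then so is \textup{ZFC} together with
\[
\mathfrak a_{\aleph_\omega}=\aleph_{\omega+1}<\aleph_{\omega+2}=\mathfrak a_{\aleph_{\omega\cdot2}}.
\]
\end{theorem}

So the question has a positive answer, and no large cardinals are needed. The model is a ccc forcing extension of $L$, and it is a special case of the next theorem. For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$. The \emph{bounding number} $\mathfrak b$ is the least size of a subset of $\omega^\omega$ with no $\le^*$-upper bound, and $\mathfrak c=2^\omega$; thus $\aleph_1\le\mathfrak b\le\mathfrak c$ and $\mathfrak a\le\mathfrak c$. The principle $\square_\kappa$ is recalled in Section~\ref{sec:square}.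

\begin{theorem}\label{thm:general}
Assume that $V$ satisfies \textup{GCH} and $\square_\kappa$ for all singular $\kappa$ of countable cofinality \textup{(}for example, $V=L$\textup{)}, and let $\theta$ be a regular uncountable cardinal. There is a ccc extension of $V$ in which $\mathfrak b=\mathfrak c=\theta$ and
\[
\mathfrak a_\kappa=\min\{\kappa^+,\mathfrak c\}\quad\text{for every singular $\kappa$ of countable cofinality.}
\]
\end{theorem}

\begin{theorem}[ZFC]\label{thm:zfc}
Let $\kappa$ and $\lambda$ be singular cardinals of countable cofinality.
\begin{enumerate}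
\item $\mathfrak a_\kappa\ge\min\{\mathfrak b,\kappa^+\}$.
\item If $2^{\mathfrak a_\kappa}<\kappa$ and $\lambda>\mathfrak a_\kappa$, then $\mathfrak a_\lambda\le\mathfrak a_\kappa$. Hence $\mathfrak a_\kappa=\mathfrak a_\lambda$ whenever $\kappa,\lambda>2^{\mathfrak a}$.
\end{enumerate}
\end{theorem}

Part (1) supplies the lower bound in Theorem~\ref{thm:general}. Part (2) is not used for the other theorems; it shows where differences can occur. Both parts are proved in Section~\ref{sec:zfc}.

The rest of the paper proves the upper bound $\mathfrak a_\kappa\le\kappa^+$ in an extension where $\mathfrak b$ may be much larger than $\kappa^+$. The mad family is built in the ground model by a recursion of length $\kappa^+$. Each step is given a ccc forcing and a name for a set $C\in[\kappa]^\kappa$ that is almost disjoint from all sets chosen so far, and it must produce a \emph{ground model} set that is almost disjoint from these sets and meets $C$ in a set of size $\kappa$. Section~\ref{sec:countable} carries out the first such step by hand and shows why it has no analogue on $\omega$. Sections~\ref{sec:square} and~\ref{sec:capture}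 carry out the general step. Section~\ref{sec:hechler} presents the Hechler iteration in a form for which $\kappa^+$ steps suffice, and Section~\ref{sec:proof} assembles the proof.

\medskip
\noindent\textbf{Conventions.} From now on $\kappa$ and $\lambda$ denote singular cardinals of countable cofinality, and $\kappa_0<\kappa_1<\cdots$ are infinite cardinals cofinal in $\kappa$. A subset of $\kappa$ is small if and only if it has size at most $\kappa_n$ for some $n$. We use the following pigeonhole principle several times.
\begin{itemize}
\item[(P)] If a set of size $\kappa$ is the union of at most $\kappa_n$ sets, then one of them has size greater than $\kappa_n$.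
\end{itemize}
Otherwise the union would have size at most $\kappa_n\cdot\kappa_n=\kappa_n$.

\section{Bounds in ZFC}\label{sec:zfc}

\subsection*{Blowing up a mad family}

The bound $\mathfrak a_\lambda\le\mathfrak a$ comes from replacing each $n<\omega$ by a block of size $\lambda_n$. The same device works for any index set of size less than $\lambda$, once each index is told how large its block should be.

\begin{lemma}\label{lem:blowup}
Let $T$ be a set with $|T|<\lambda$ and let $r:T\to\omega+1$. Call $D\subseteq T$ \emph{bounded} if there is $n<\omega$ with $r(t)\le n$ for all $t\in D$. Let $I$ be infinite and let $\langle D_i:i\in I\rangle$ be subsets of $T$ such that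
\begin{itemize}
\item[\textup{(B1)}] each $D_i$ is unbounded;
\item[\textup{(B2)}] $D_i\cap D_{i'}$ is bounded for $i\ne i'$;
\item[\textup{(B3)}] if $t_n\in T$ and $r(t_n)>n$ for all $n<\omega$, then there is $i\in I$ with $t_n\in D_i$ for infinitely many $n$.
\end{itemize}
Then there is a mad family on $\lambda$ of size $|I|$, so $\mathfrak a_\lambda\le|I|$.
\end{lemma}

\begin{proof}
Let $\lambda_0<\lambda_1<\cdots$ be infinite cardinals cofinal in $\lambda$ with $\lambda_0\ge|T|$, and put $\lambda_\omega=\lambda$. Choose pairwise disjoint sets $X_t$ ($t\in T$) with $|X_t|=\lambda_{r(t)}$, and let $X=\bigcup_{t\in T}X_t$ and $B_i=\bigcup_{t\in D_i}X_t$. Then $|X|\le|T|\cdot\lambda=\lambda$. By (B1), for every $n$ the set $B_i$ contains a block of size greater than $\lambda_n$, so $|B_i|=|X|=\lambda$. If $i\neq i'$, then $B_i\cap B_{i'}=\bigcup_{t\in D_i\cap D_{i'}}X_t$ has size at most $|T|\cdot\lambda_n=\lambda_n$ for some $n$, by (B2). In particular the sets $B_i$ are pairwise distinct.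

Let $C\subseteq X$ have size $\lambda$. By (P) for $\lambda$, for each $n$ there is $t_n\in T$ with $|C\cap X_{t_n}|>\lambda_n$, and this forces $r(t_n)>n$. By (B3) there is $i$ with $t_n\in D_i$ for infinitely many $n$. Then $|C\cap B_i|>\lambda_n$ for infinitely many $n$, so $|C\cap B_i|=\lambda$. A bijection between $X$ and $\lambda$ carries $\{B_i:i\in I\}$ to a mad family on $\lambda$.
\end{proof}

Let $\mathcal A$ be an infinite mad family on $\omega$, and take $T=\omega$, $r(n)=n$ and $D_A=A$ for $A\in\mathcal A$. Bounded means finite, so (B1) and (B2) hold. If $t_n>n$ for all $n$, then $\{t_n:n<\omega\}$ is infinite and has infinite intersection with some $A\in\mathcal A$, which gives (B3). This proves the known bound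
\begin{equation}\label{eq:upper}
\mathfrak a_\lambda\le\mathfrak a\le\mathfrak c .
\end{equation}

To prove Theorem~\ref{thm:zfc}(2) we reverse the process. A mad family on $\kappa$ cuts $\kappa$ into atoms, and if there are fewer than $\kappa$ atoms, the family is itself a blow-up.

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(2)]
Let $\mu=\mathfrak a_\kappa$, let $\mathcal A$ be an infinite mad family on $\kappa$ of size $\mu$, and assume $2^\mu<\kappa$ and $\mu<\lambda$. Discarding finitely many $\kappa_n$, we may assume $\kappa_0\ge2^\mu$. For $t:\mathcal A\to2$ let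
\[
X_t=\{x<\kappa:\text{for all }A\in\mathcal A,\ x\in A\text{ if and only if }t(A)=1\},
\]
and let $T=\{t:X_t\ne\emptyset\}$. The sets $X_t$ ($t\in T$) partition $\kappa$, and $|T|\le2^\mu\le\kappa_0$. Let $r(t)=\min\{n:|X_t|\le\kappa_n\}$ if $X_t$ is small and $r(t)=\omega$ otherwise. For $D\subseteq T$, the set $\bigcup_{t\in D}X_t$ is small if and only if $D$ is bounded: if $r\le n$ on $D$, its size is at most $\kappa_0\cdot\kappa_n$, and if $D$ is unbounded, it contains for each $n$ an atom of size greater than $\kappa_n$.

Put $D_A=\{t\in T:t(A)=1\}$. Then $A=\bigcup_{t\in D_A}X_t$ and $A\cap B=\bigcup_{t\in D_A\cap D_B}X_t$, so (B1) and (B2) hold. For (B3), let $r(t_n)>n$ and choose $Y_n\subseteq X_{t_n}$ of size $\kappa_n$. The set $Y=\bigcup_nY_n$ has size $\kappa$, so $|A\cap Y|=\kappa$ for some $A\in\mathcal A$. Since $A\cap Y_n=\emptyset$ whenever $t_n\notin D_A$, the set $A\cap Y$ would be small if $t_n\in D_A$ held for only finitely many $n$.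

The index set $T$ may be too large for $\lambda$, since we know only that $\mu<\lambda$. For each $A\in\mathcal A$ choose a countable unbounded subset of $D_A$, let $T'$ be the union of these sets, and let $D'_A=D_A\cap T'$. Then $|T'|\le\mu<\lambda$. Each $D'_A$ is unbounded by the choice of $T'$, and (B2) and (B3) pass from $T$ to the subset $T'$. Lemma~\ref{lem:blowup} gives $\mathfrak a_\lambda\le\mu$.

Now let $\kappa,\lambda>2^{\mathfrak a}$. By \eqref{eq:upper}, $2^{\mathfrak a_\kappa}\le2^{\mathfrak a}<\kappa$ and $\mathfrak a_\kappa\le\mathfrak a<\lambda$, so $\mathfrak a_\lambda\le\mathfrak a_\kappa$. The hypotheses are symmetric in $\kappa$ and $\lambda$, so $\mathfrak a_\kappa=\mathfrak a_\lambda$.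
\end{proof}

\subsection*{The lower bound}

To show that an infinite a.d.\ family is not maximal, we use countably many of its members as columns and choose a set $C_n$ of size $\kappa_n$ in the $n$-th column that avoids the traces of the other members. Each trace is small, but there are two ways in which their union can fill the column: the sizes of the traces can be cofinal in $\kappa$, and there can be too many traces. The hypothesis $|\mathcal A|<\mathfrak b$ deals with the first problem and $|\mathcal A|\le\kappa$ with the second.

\begin{proof}[Proof of Theorem~\ref{thm:zfc}(1)]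
Let $\mathcal A\subseteq[\kappa]^\kappa$ be an infinite a.d.\ family with $|\mathcal A|\le\kappa$ and $|\mathcal A|<\mathfrak b$. We show that $\mathcal A$ is not maximal. Pick distinct $A_n\in\mathcal A$ ($n<\omega$) and put $A'_n=A_n\setminus\bigcup_{m<n}A_m$. We removed finitely many small sets from $A_n$, so $|A'_n|=\kappa$. Let $\mathcal B=\mathcal A\setminus\{A_n:n<\omega\}$. Since $|\mathcal B|\le\kappa$, we can write $\mathcal B$ as an increasing union of subfamilies $\mathcal B_n$ with $|\mathcal B_n|\le\kappa_n$. For $B\in\mathcal B$ let $f_B(n)=\min\{k:|B\cap A_n|\le\kappa_k\}$. Since $|\mathcal B|<\mathfrak b$, there is $g\in\omega^\omega$ with $f_B\le^*g$ for all $B\in\mathcal B$.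

The set $A'_n\cap\bigcup\{B\in\mathcal B_n:f_B(n)\le g(n)\}$ has size at most $\kappa_n\cdot\kappa_{g(n)}<\kappa$, so there is $C_n\subseteq A'_n$ of size $\kappa_n$ disjoint from it. Let $C=\bigcup_nC_n$, a set of size $\kappa$. For $n>m$ we have $C_n\cap A_m=\emptyset$, so $C\cap A_m\subseteq\bigcup_{n\le m}C_n$ is small. If $B\in\mathcal B_m$, then $C_n\cap B=\emptyset$ for every $n\ge m$ with $f_B(n)\le g(n)$, hence for all but finitely many $n$, and so $C\cap B$ is small. Thus $C$ witnesses that $\mathcal A$ is not maximal.
\end{proof}

\begin{remark}\label{rem:where}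
The bounds $\min\{\mathfrak b,\kappa^+\}\le\mathfrak a_\kappa\le\mathfrak a$ depend on $\kappa$ only through the term $\kappa^+$. Suppose $\mathfrak b=\mathfrak a$. Then $\mathfrak a_\kappa=\mathfrak a$ whenever $\kappa^+\ge\mathfrak b$, so two values can differ only if $\kappa^+<\mathfrak b$ for some $\kappa\ge\aleph_\omega$, that is, only if $\mathfrak b\ge\aleph_{\omega+2}$. This explains the cardinals in Theorem~\ref{thm:main}. It also shows what remains to be done: make $\mathfrak b=\mathfrak c$ large and keep an infinite mad family on $\kappa$ of size at most $\kappa^+$.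
\end{remark}

\section{The first step of the construction}\label{sec:countable}

\subsection*{Forcing conventions}

We argue with generic filters over $V$ in the usual way: $p\Vdash\varphi$ means that $\varphi$ holds in $V[G]$ for every generic $G$ containing $p$, and every statement true in $V[G]$ is forced by some $p\in G$. A forcing is \emph{ccc} if all its antichains are countable. Such a forcing preserves cardinals and cofinalities. A set $X\subseteq\kappa$ has size $\kappa$ if and only if its order type is $\kappa$, so smallness of a given subset of $\kappa$ is absolute between ccc extensions of $V$. The other property of ccc forcing that we need is covering.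
\begin{itemize}
\item[(Cov)] If $V[G]$ is a ccc extension, $I\in V$, and $f\in V[G]$ is a function from $I$ to $V$, then there is a function $\Phi\in V$ such that $\Phi(i)$ is countable and $f(i)\in\Phi(i)$ for all $i\in I$.
\end{itemize}
To see this, let $p\in G$ force that $\dot f$ is a function from $I$ to $V$, and let $\Phi(i)$ be the set of values that some $q\le p$ forces for $\dot f(i)$. Conditions forcing different values are incompatible, so $\Phi(i)$ is countable.

\subsection*{What goes wrong on $\omega$}

To make $\mathfrak b$ large we add many \emph{dominating reals}, that is, functions $g\in\omega^\omega$ with $f\le^*g$ for all $f\in\omega^\omega\cap V$. On a countable set such a real defeats the plan described in the introduction at once.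

\begin{example}\label{ex:omega}
Work on $\omega\times\omega$ with the columns $A_k=\{k\}\times\omega$. Let $g\in V[G]$ be a dominating real and let $C=\{(k,g(k)):k<\omega\}$, which meets each column in one point. Let $A\in V$ meet each column in a finite set, and let $f\in V$ be such that $A\cap A_k\subseteq\{k\}\times f(k)$ for all $k$. Then $f\le^*g$, so $(k,g(k))\notin A$ for almost all $k$, and $A\cap C$ is finite. Hence no a.d.\ family in $V$ that contains the columns is maximal in $V[G]$.
\end{example}

\subsection*{Covering by layers}

On $\kappa$ the situation is different. A set $C$ of size $\kappa$ must have large pieces inside single columns, and (Cov) approximates these pieces from $V$ at the cost of a factor $\aleph_0$. This factor is invisible to the cardinals $\kappa_j$, whereas on $\omega$ it would turn a finite set into an infinite one.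

Some care is needed. Let $\{A_k:k<\omega\}\in V$ be a partition of $\kappa$ into sets of size $\kappa$, let $g$ be a dominating real, and let $C\cap A_k$ consist of the first $\kappa_{g(k)}$ elements of $A_k$. There is no sequence $\langle E_k:k<\omega\rangle\in V$ of small sets with $C\cap A_k\subseteq E_k$ for all $k$: it would give $f\in V$ with $\kappa_{g(k)}\le|E_k|\le\kappa_{f(k)}$, hence $g\le f$, while $f+1\le^*g$. So we cannot cover $C$ column by column. We can, however, cover a piece of size $\kappa_j$ of all sufficiently large columns at once, by a single set of size $\kappa_j$.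

\begin{lemma}\label{lem:layers}
Let $V[G]$ be a ccc extension and let $\langle C_n:n\ge1\rangle\in V[G]$ be subsets of $\kappa$ with $|C_n|\ge\kappa_n$. There is a sequence $\langle E^j:j<\omega\rangle\in V$ of subsets of $\kappa$ such that $|E^j|\le\kappa_j$ for all $j$, and $|C_n\cap E^j|=\kappa_j$ whenever $n\ge1$ and $j\le n$.
\end{lemma}

\begin{proof}
In $V[G]$ choose $C^j_n\subseteq C_n$ of size $\kappa_j$ for $n\ge1$ and $j\le n$. For each $j$ the union $\bigcup_{n\ge\max\{1,j\}}C_n^j$ has size $\kappa_j$; let $h(j,\cdot)$ map $\kappa_j$ onto it. Apply (Cov) to $h$, whose domain $\{(j,\xi):j<\omega,\ \xi<\kappa_j\}$ is in $V$, and put $E^j=\kappa\cap\bigcup_{\xi<\kappa_j}\Phi(j,\xi)$. Then $|E^j|\le\kappa_j\cdot\aleph_0=\kappa_j$ and $C^j_n\subseteq C_n\cap E^j$.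
\end{proof}

\begin{example}\label{ex:columns}
Let $\{A_k:k<\omega\}\in V$ be a partition of $\kappa$, let $V[G]$ be a ccc extension, and let $C\in V[G]$ be a subset of $\kappa$ of size $\kappa$ with $C\cap A_k$ small for all $k$. We find $A\in V$ with $A\cap A_k$ small for all $k$ and $|A\cap C|=\kappa$.

By (P), for each $n\ge1$ there is $k_n$ such that $C_n=C\cap A_{k_n}$ has size greater than $\kappa_n$. Each $k$ equals $k_n$ for only finitely many $n$, because $C\cap A_k$ is small; so $k_n\to\infty$. Take $\langle E^j:j<\omega\rangle\in V$ from Lemma~\ref{lem:layers} and let the $k$-th column admit only the first $k$ layers: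
\[
A=\bigcup_{k<\omega}\Bigl(A_k\cap\bigcup_{j<k}E^j\Bigr).
\]
Then $A\in V$, and $A\cap A_k$ is contained in a finite union of small sets. For $n$ with $k_n\ge1$ let $j_n=\min\{n,k_n-1\}$. Then $C_n\cap E^{j_n}\subseteq A_{k_n}\cap E^{j_n}\subseteq A$, this set has size $\kappa_{j_n}$, and $j_n\to\infty$. Hence $|A\cap C|=\kappa$. The definition of $A$ does not need to know the sequence $\langle k_n:n\ge1\rangle$, which may grow faster than every ground model function.
\end{example}

\subsection*{What the general step requires}

At stage $\alpha<\kappa^+$ we face sets $A_\beta$ ($\beta<\alpha$) that may overlap and may be as many as $\kappa$. The example suggests a scheme. Choose in $V$ a weight $e:\alpha\to\omega$ and admit a point $x\in E^j$ into $A$ only if $j<e(\beta)$ for all $\beta$ with $x\in A_\beta$. Then $A\cap A_\beta\subseteq\bigcup_{j<e(\beta)}E^j$ is small, whatever $e$ is. For $A\cap C$ to be large we need pieces $C_n\subseteq C$ of size $\kappa_n$ such that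
\begin{equation}\label{eq:weights}
\min\{e(\beta):A_\beta\cap C_n\ne\emptyset\}\to\infty\quad\text{as }n\to\infty .
\end{equation}
In the example $e(k)=k$ is injective, and \eqref{eq:weights} holds because each column meets only finitely many $C_n$. For uncountable $\alpha$ some fiber of $e$ is infinite, and $C$ may be covered by the sets $A_\beta$ with $\beta$ in that fiber; then \eqref{eq:weights} fails for every choice of the pieces.

The remedy is to start from a function $\beta\mapsto d(\beta,\alpha)$ with $|\{\beta:d(\beta,\alpha)\le j\}|\le\kappa_j$ and to find pieces $C_n$ for which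
\[
r_n=\{\beta<\alpha:d(\beta,\alpha)<n\text{ and }A_\beta\cap C_n\neq\emptyset\}
\]
is \emph{finite}, with each $\beta$ in only finitely many $r_n$. Then (Cov) yields a countable $R\in V$ containing every $r_n$, and the weight that is injective on $R$ and equal to $d(\cdot,\alpha)$ off $R$ satisfies \eqref{eq:weights}. Finiteness of $r_n$ must be prepared during the recursion. Each $A_\beta$ will carry a labeling $\ell_\beta:A_\beta\to\omega$ that splits it into small layers, and we will arrange that each point $x$ satisfies $\ell_\beta(x)\ge d(\beta,\alpha)$ for only finitely many $\beta<\alpha$. The labels are chosen at stage $\beta$ and have to work for every later $\alpha$, so the functions $d(\cdot,\alpha)$ have to cohere. This is the purpose of $\square_\kappa$.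

\section{A coherent filtration from $\square_\kappa$}\label{sec:square}

For a limit ordinal $\alpha$ and a club (closed unbounded set) $c\subseteq\alpha$, let $\lim(c)$ be the set of limit points of $c$ below $\alpha$, that is, the set of $\gamma$ with $0<\gamma<\alpha$ and $\sup(c\cap\gamma)=\gamma$. We write $\operatorname{otp}$ for order type.

\begin{definition}\label{def:square}
$\square_\kappa$ is the statement that there is a sequence $\langle c_\alpha:\alpha<\kappa^+\text{ limit}\rangle$ such that $c_\alpha$ is club in $\alpha$, $\operatorname{otp}(c_\alpha)<\kappa$, and $c_\gamma=c_\alpha\cap\gamma$ for every $\gamma\in\lim(c_\alpha)$.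
\end{definition}

By a theorem of Jensen, in $L$ this principle holds for all singular $\kappa$; GCH also holds in $L$.

\begin{remark}\label{rem:square}
If $\square_\kappa$ is stated with the weaker bound $\operatorname{otp}(c_\alpha)\le\kappa$, the form above follows. Let $0=e_0<e_1<\cdots$ be cofinal in $\kappa$, and let $c_\alpha(\xi)$ be the $\xi$-th element of $c_\alpha$. If $\operatorname{otp}(c_\alpha)=\kappa$, put $c'_\alpha=\{c_\alpha(e_n):n<\omega\}$. This set is cofinal in $\alpha$ of order type $\omega$, so it has no limit point below $\alpha$; it is club and there is no coherence to check. If $\operatorname{otp}(c_\alpha)<\kappa$, let $n$ be largest with $e_n<\operatorname{otp}(c_\alpha)$ and put $c'_\alpha=c_\alpha\setminus(c_\alpha(e_n)+1)$, a club in $\alpha$ of order type less than $\kappa$. If $\gamma\in\lim(c'_\alpha)$, then $\gamma\in\lim(c_\alpha)$ and $\gamma>c_\alpha(e_n)$, so $c_\gamma=c_\alpha\cap\gamma$ and $e_n<\operatorname{otp}(c_\gamma)\le\operatorname{otp}(c_\alpha)\le e_{n+1}$. The same $n$ is therefore used for $\gamma$, and $c'_\gamma=c'_\alpha\cap\gamma$.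
\end{remark}

\begin{lemma}\label{lem:d}
Assume $\square_\kappa$. There is a function $d:\{(\beta,\alpha):\beta<\alpha<\kappa^+\}\to\omega$ such that
\begin{itemize}
\item[\textup{(d1)}] $|\{\beta<\alpha:d(\beta,\alpha)\le j\}|\le\kappa_j$ for all $\alpha<\kappa^+$ and $j<\omega$;
\item[\textup{(d2)}] $d(\beta,\gamma)\le\max\{d(\beta,\alpha),d(\gamma,\alpha)\}$ for all $\beta<\gamma<\alpha<\kappa^+$.
\end{itemize}
\end{lemma}

In terms of the sets $F^\alpha_j=\{\beta<\alpha:d(\beta,\alpha)\le j\}$, condition (d1) says that $\langle F^\alpha_j:j<\omega\rangle$ is an increasing filtration of $\alpha$ with $|F^\alpha_j|\le\kappa_j$, and (d2) says that $F^\alpha_j\cap\gamma\subseteq F^\gamma_j$ whenever $\gamma\in F^\alpha_j$. For $\alpha\le\kappa$ the function $d(\beta,\alpha)=\min\{j:\beta<\kappa_j\}$ works, since it does not depend on $\alpha$. Beyond $\kappa$ we use recursion, and we maintain equality in place of the inclusion, because equality lets us take unions at limit stages. At a limit $\alpha$ of countable cofinality one can glue the filtrations along a cofinal sequence $\delta_0<\delta_1<\cdots$, using at level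 $j$ only as many $\delta_i$ as already fit together at that level. At a limit of uncountable cofinality this is impossible, and we need a cofinal set of $\gamma<\alpha$ whose filtrations were made to fit together from one fixed level on. The clause $(\ast)$ below prepares this, and coherence of the clubs keeps the preparation consistent.

\begin{proof}[Proof of Lemma~\ref{lem:d}]
For limit $\alpha<\kappa^+$ let $n_\alpha=\min\{n:|\operatorname{otp}(c_\alpha)|\le\kappa_n\}$, which exists because $\operatorname{otp}(c_\alpha)<\kappa$. If $\gamma\in\lim(c_\alpha)$, then $c_\gamma=c_\alpha\cap\gamma$, so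
\begin{equation}\label{eq:coh}
n_\gamma\le n_\alpha\quad\text{and}\quad\lim(c_\gamma)=\lim(c_\alpha)\cap\gamma .
\end{equation}
By recursion on $\alpha<\kappa^+$ we define sets $F^\alpha_j\subseteq\alpha$ ($j<\omega$), increasing in $j$, with $\bigcup_jF^\alpha_j=\alpha$ and $|F^\alpha_j|\le\kappa_j$, such that
\begin{itemize}
\item[(C)] if $\gamma\in F^\alpha_j$, then $F^\gamma_j=F^\alpha_j\cap\gamma$;
\item[$(\ast)$] if $\alpha$ is a limit, $\gamma\in\lim(c_\alpha)$ and $j\ge n_\alpha$, then $\gamma\in F^\alpha_j$.
\end{itemize}
Given these sets, put $d(\beta,\alpha)=\min\{j:\beta\in F^\alpha_j\}$. Then $\{\beta<\alpha:d(\beta,\alpha)\le j\}=F_j^\alpha$, which gives (d1). For (d2) let $j=\max\{d(\beta,\alpha),d(\gamma,\alpha)\}$. Then $\beta,\gamma\in F^\alpha_j$, so $\beta\in F^\alpha_j\cap\gamma=F^\gamma_j$ by (C).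

\smallskip
\emph{Zero and successors.} Put $F^0_j=\emptyset$ and $F^{\alpha+1}_j=F^\alpha_j\cup\{\alpha\}$. Monotonicity, the union and the size bound are inherited from $\alpha$, and $(\ast)$ is vacuous. For (C), we have $F^{\alpha+1}_j\cap\alpha=F^\alpha_j$, and $F^{\alpha+1}_j\cap\gamma=F^\alpha_j\cap\gamma=F^\gamma_j$ for $\gamma\in F^\alpha_j$.

\smallskip
\emph{Limits.} Let $\alpha$ be a limit. Put $F^\alpha_j=\emptyset$ for $j<n_\alpha$. From now on $j\ge n_\alpha$.

\smallskip
\emph{Case I: $\lim(c_\alpha)$ is unbounded in $\alpha$.} Put $F^\alpha_j=\bigcup_{\gamma\in\lim(c_\alpha)}(F^\gamma_j\cup\{\gamma\})$. Then $(\ast)$ and monotonicity in $j$ hold by definition, and $|F^\alpha_j|\le\kappa_{n_\alpha}\cdot\kappa_j=\kappa_j$. If $\beta<\alpha$, pick $\gamma\in\lim(c_\alpha)$ above $\beta$; then $\beta\in F^\gamma_j\subseteq F^\alpha_j$ for all large $j$. It remains to prove (C). Let $\gamma<\gamma'$ be in $\lim(c_\alpha)$. By \eqref{eq:coh}, $\gamma\in\lim(c_{\gamma'})$ and $j\ge n_{\gamma'}$, so $\gamma\in F^{\gamma'}_j$ by $(\ast)$ at $\gamma'$, and $F^\gamma_j=F^{\gamma'}_j\cap\gamma$ by (C) at $\gamma'$.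 Fix $\gamma'\in\lim(c_\alpha)$. The terms of the union with $\gamma<\gamma'$ are contained in $F^{\gamma'}_j$, and the terms with $\gamma\geq\gamma'$ meet $\gamma'$ in exactly $F^{\gamma'}_j$. Hence $F^\alpha_j\cap\gamma'=F^{\gamma'}_j$. Given $\beta\in F^\alpha_j$, pick $\gamma'\in\lim(c_\alpha)$ above $\beta$. Then $\beta\in F^{\gamma'}_j$, and $F^\beta_j=F^{\gamma'}_j\cap\beta=F^\alpha_j\cap\beta$.

\smallskip
\emph{Case II: $\lim(c_\alpha)$ is bounded in $\alpha$.} If $\lim(c_\alpha)\neq\emptyset$, its supremum is below $\alpha$ and is again a limit point of $c_\alpha$; let $\eta=\max\lim(c_\alpha)$. If $\lim(c_\alpha)=\emptyset$, let $\eta=0$. The set $c_\alpha\setminus(\eta+1)$ is cofinal in $\alpha$ and has no limit point below $\alpha$, so its order type is $\omega$. Let $\delta_1<\delta_2<\cdots$ enumerate it and put $\delta_0=\eta$. Let $m(j)$ be the largest $m\le j$ such that $\delta_i\in F^{\delta_{i+1}}_j$ for all $i<m$, and put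
\[
F^\alpha_j=F^{\delta_{m(j)}}_j\cup\{\delta_{m(j)}\}.
\]
The size bound holds. For (C), let $m=m(j)$. Then $F^\alpha_j\cap\delta_m=F^{\delta_m}_j$, and for $\gamma\in F^{\delta_m}_j$ we have $F^\gamma_j=F^{\delta_m}_j\cap\gamma=F^\alpha_j\cap\gamma$.

If $i<m(j)$, then $\delta_i\in F^{\delta_{i+1}}_j$, and (C) at $\delta_{i+1}$ gives $F^{\delta_i}_j\cup\{\delta_i\}\subseteq F^{\delta_{i+1}}_j$. Iterating,
\begin{equation}\label{eq:dagger}
F^{\delta_i}_j\cup\{\delta_i\}\subseteq F^\alpha_j\quad\text{for all }i\le m(j).
\end{equation}
For each $i$ the sets $F^{\delta_{i+1}}_j$ increase with $j$ and their union contains $\delta_i$, so $m(j)$ is nondecreasing and tends to infinity. If $j\le j'$, then $F^\alpha_j\subseteq F^{\delta_{m(j)}}_{j'}\cup\{\delta_{m(j)}\}\subseteq F^\alpha_{j'}$ by \eqref{eq:dagger} for $j'$, since $m(j)\le m(j')$. If $\beta<\alpha$, pick $i$ with $\beta<\delta_i$; then $\beta\in F^{\delta_i}_j\subseteq F^\alpha_j$ for all large $j$. Finally, for $(\ast)$ let $\gamma\in\lim(c_\alpha)$. If $\gamma=\eta$, then $\gamma\in F^\alpha_j$ by \eqref{eq:dagger} with $i=0$. If $\gamma<\eta$, then $\gamma\in\lim(c_\eta)$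 and $j\ge n_\eta$ by \eqref{eq:coh}, so $\gamma\in F^\eta_j\subseteq F^\alpha_j$ by $(\ast)$ at $\eta$ and \eqref{eq:dagger}.
\end{proof}

\section{The capturing lemma}\label{sec:capture}

Fix in $V$ the cardinals $\kappa,\kappa_n$ and a function $d$ as in Lemma~\ref{lem:d}.

\begin{definition}\label{def:good}
Let $\alpha\le\kappa^+$. A sequence $\langle(A_\beta,\ell_\beta):\beta<\alpha\rangle$ with $A_\beta\subseteq\kappa$ and $\ell_\beta:A_\beta\to\omega$ is \emph{good} if
\begin{itemize}
\item[(i)] $|\ell_\beta^{-1}(j)|\le\kappa_j$ for all $\beta<\alpha$ and $j<\omega$;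
\item[(ii)] if $\beta<\gamma<\alpha$ and $x\in A_\beta\cap A_\gamma$, then $\ell_\gamma(x)<\max\{\ell_\beta(x),d(\beta,\gamma)\}$;
\item[(iii)] $A_\beta\cap A_\gamma$ is small for distinct $\beta,\gamma<\alpha$.
\end{itemize}
\end{definition}

Clause (ii) says that when a point of $A_\beta$ is used again in a later set $A_\gamma$, its label drops, unless the new label is below the threshold $d(\beta,\gamma)$. Labels cannot drop infinitely often, and by (i) and (d1) the points whose labels lie below the thresholds are few. The sets $A_\beta$ are allowed to be small or empty. All three clauses concern single members or pairs, so a sequence of limit length is good if all its proper initial segments are good.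

\begin{lemma}[Capturing lemma]\label{lem:capture}
Let $\alpha<\kappa^+$ and let $\langle(A_\beta,\ell_\beta):\beta<\alpha\rangle\in V$ be good. Let $V[G]$ be a ccc extension and let $C\in V[G]$ be a subset of $\kappa$ of size $\kappa$ such that $C\cap A_\beta$ is small for all $\beta<\alpha$. Then there is $(A,\ell)\in V$ such that the sequence extended by $(A_\alpha,\ell_\alpha)=(A,\ell)$ is good and $|A\cap C|=\kappa$.
\end{lemma}

\begin{proof}
Write $F_m=\{\beta<\alpha:d(\beta,\alpha)\le m\}$, so $|F_m|\le\kappa_m$ by (d1). For $x<\kappa$ let
\[
N_x=\{\beta<\alpha:x\in A_\beta\text{ and }\ell_\beta(x)\ge d(\beta,\alpha)\}.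
\]

\emph{Step 1: $N_x$ is finite.} Let $\beta<\gamma$ be in $N_x$ and suppose $\ell_\gamma(x)\ge\ell_\beta(x)$. By (ii), $\ell_\gamma(x)<\max\{\ell_\beta(x),d(\beta,\gamma)\}$, and therefore $\ell_\gamma(x)<d(\beta,\gamma)$. By (d2) and the definition of $N_x$,
\[
d(\beta,\gamma)\le\max\{d(\beta,\alpha),d(\gamma,\alpha)\}\le\max\{\ell_\beta(x),\ell_\gamma(x)\}=\ell_\gamma(x),
\]
a contradiction. So $\beta\mapsto\ell_\beta(x)$ is a strictly decreasing map from $N_x$ to $\omega$, and $N_x$ is finite.

\smallskip
\emph{Step 2: homogeneous pieces of $C$.} Work in $V[G]$ and let $n\ge1$. We first discard the points that lie in some $A_\beta$ with $\beta\in F_{n-1}$ without being recorded in $N_x$. They form the set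
\[
T_n=\bigcup\{\ell_\beta^{-1}(j):\beta\in F_{n-1},\ j<d(\beta,\alpha)\},
\]
a union of at most $\kappa_{n-1}$ sets of size at most $\kappa_{n-1}$. So $|C\setminus T_n|=\kappa$. By Step 1 the map $x\mapsto N_x\cap F_{n-1}$ takes its values among the finite subsets of $F_{n-1}$, of which there are at most $\kappa_{n-1}$. By (P) there is a finite $r_n\subseteq F_{n-1}$ such that more than $\kappa_n$ points $x\in C\setminus T_n$ satisfy $N_x\cap F_{n-1}=r_n$. By (i), at most $\kappa_{n-1}$ of these points satisfy $\ell_\beta(x)<n$ for some $\beta\in r_n$. Let $C_n$ be a set of size $\kappa_n$ consisting of points that do not. Then: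
\begin{itemize}
\item[(a)] For $x\in C_n$ and $\beta\in F_{n-1}$: $x\in A_\beta$ if and only if $\beta\in r_n$. Indeed, if $x\in A_\beta$, then $x\notin T_n$ gives $\ell_\beta(x)\ge d(\beta,\alpha)$, so $\beta\in N_x\cap F_{n-1}=r_n$. The converse holds because $r_n\subseteq N_x$.
\item[(b)] For $x\in C_n$ and $\beta\in r_n$: $\ell_\beta(x)\ge n$.
\item[(c)] Each $\beta<\alpha$ lies in only finitely many $r_n$. Indeed, $\beta\in r_n$ implies $C_n\subseteq C\cap A_\beta$ by (a), so $|C\cap A_\beta|\ge\kappa_n$, and $C\cap A_\beta$ is small.
\end{itemize}

\emph{Step 3: covering.} Each $r_n$ is a finite set of ordinals, hence an element of $V$. Apply (Cov) to $n\mapsto r_n$ and let $R$ be the union of all finite subsets of $\alpha$ that belong to some $\Phi(n)$. Then $R\in V$ is countable and $r_n\subseteq R\subseteq\alpha$ for all $n\ge1$. Fix an injection $\iota:R\to\omega$ in $V$ and define the weight $e:\alpha\to\omega$ by $e(\beta)=\iota(\beta)$ for $\beta\in R$ and $e(\beta)=d(\beta,\alpha)$ for $\beta\notin R$. Let $\langle E^j:j<\omega\rangle\in V$ be given by Lemma~\ref{lem:layers} for the sets $C_n$.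

\smallskip
\emph{Step 4: definition of $(A,\ell)$ in $V$.} A point $x\in A_\beta$ is subject to two restrictions: the layer through which it enters $A$ must be below $e(\beta)$, to make $A\cap A_\beta$ small, and below $\max\{\ell_\beta(x),d(\beta,\alpha)\}$, to preserve (ii). Accordingly, for $x<\kappa$ let
\[
w(x)=\min\bigl\{\min\{e(\beta),\max\{\ell_\beta(x),d(\beta,\alpha)\}\}:\beta<\alpha,\ x\in A_\beta\bigr\},
\]
with $w(x)=\infty$ if $x$ lies in no $A_\beta$. Let $A=\{x<\kappa:x\in E^j\text{ for some }j<w(x)\}$, and for $x\in A$ let $\ell(x)$ be the least $j$ with $x\in E^j$. Then $\ell(x)<w(x)$ for $x\in A$.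

\smallskip
\emph{Step 5: goodness.} Clause (i) holds since $\ell^{-1}(j)\subseteq E^j$. If $x\in A\cap A_\beta$, then $\ell(x)<w(x)\le\max\{\ell_\beta(x),d(\beta,\alpha)\}$, which is (ii), and $\ell(x)<w(x)\le e(\beta)$. The latter gives $A\cap A_\beta\subseteq\bigcup_{j<e(\beta)}E^j$, which is (iii).

\smallskip
\emph{Step 6: capturing.} For $n\ge1$ let
\[
\mu_n=\min\{\iota(\beta):\beta\in R,\text{ and }\beta\in r_n\text{ or }d(\beta,\alpha)\ge n\},
\]
with $\mu_n=\infty$ if there is no such $\beta$. By (c), each $\beta\in R$ satisfies ``$\beta\in r_n$ or $d(\beta,\alpha)\ge n$'' for only finitely many $n$. For each $k$ there are only finitely many $\beta\in R$ with $\iota(\beta)\le k$, so $\mu_n>k$ for all large $n$. Thus $w_n=\min\{n,\mu_n\}$ tends to infinity.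

Let $x\in C_n\cap A_\beta$. By (a), either $\beta\in r_n$ or $\beta\notin F_{n-1}$, and the latter means $d(\beta,\alpha)\ge n$. In the first case $\ell_\beta(x)\ge n$ by (b), so in both cases $\max\{\ell_\beta(x),d(\beta,\alpha)\}\ge n$. If $\beta\in R$, then $e(\beta)=\iota(\beta)\ge\mu_n$. If $\beta\notin R$, then $\beta\notin r_n$, so $e(\beta)=d(\beta,\alpha)\ge n$. Hence $w(x)\ge w_n$ for all $x\in C_n$.

For $n$ with $w_n\ge1$ let $j_n=w_n-1<n$. Every $x\in C_n\cap E^{j_n}$ satisfies $j_n<w(x)$, so $C_n\cap E^{j_n}\subseteq A\cap C$. This set has size $\kappa_{j_n}$ and $j_n\to\infty$, so $|A\cap C|=\kappa$.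
\end{proof}

Clause (ii) and property (d2), hence $\square_\kappa$, enter only in Step 1. The ccc enters through the two coverings in Step 3 and through the preservation of the cardinals $\kappa_n$. Nothing else about the forcing is used.

\section{Hechler iterations along sets of ordinals}\label{sec:hechler}

The capturing lemma handles one name at a time, and the recursion has $\kappa^+$ steps. An iteration of length $\theta>\kappa^+$ has more than $\kappa^+$ names for subsets of $\kappa$. We therefore define the iteration along an arbitrary set $S$ of ordinals, so that the poset $P_S$ depends up to isomorphism only on the order type of $S$, and we prove that $P_T$ is completely embedded in $P_S$ for \emph{every} $T\subseteq S$, not just for initial segments. A name for a subset of $\kappa$ then lives in some $P_S$ with $|S|\le\kappa$, which is a copy of $P_\gamma$ for some $\gamma<\kappa^+$.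

\subsection*{Hechler forcing}

The poset $\mathbb D$ consists of pairs $(s,f)$ with $s\in\omega^{<\omega}$ and $s\subset f\in\omega^\omega$. We call $s$ the \emph{stem}. Put $(t,g)\le(s,f)$ if $s\subseteq t$ and $g(i)\ge f(i)$ for all $i$. The largest element is $(\emptyset,0)$, where $0$ is the zero function. For $u\in\omega^{<\omega}$ let $u^\frown0\in\omega^\omega$ be $u$ followed by zeros.

Conditions with incomparable stems are incompatible. Moreover:
\begin{itemize}
\item[(H)] If $s\subseteq t$, then $(s,f)$ and $(t,g)$ are compatible if and only if $t(i)\ge f(i)$ for all $i<|t|$, and in that case $(t,\max\{f,g\})$ is a lower bound.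
\end{itemize}
Indeed, if $t(i)\ge f(i)$ for $i<|t|$, then $\max\{f,g\}$ agrees with $g$, hence with $t$, below $|t|$, so $(t,\max\{f,g\})$ is a condition below both. Conversely, a lower bound $(u,h)$ has $t\subseteq u\subset h$ and $h\ge f$. By (H), compatibility of two given conditions is absolute between transitive models. A set $E\subseteq\mathbb D$ is \emph{predense} if every condition is compatible with a member of $E$. For countable $E$ this is a $\Pi^1_1$ statement about a real coding $E$, so it persists to larger models. We give the argument directly.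

\begin{lemma}\label{lem:absolute}
Let $M\subseteq N$ be transitive models of \textup{ZFC} and let $E\in M$ be predense in $\mathbb D^M$. Then $E$ is predense in $\mathbb D^N$.
\end{lemma}

\begin{proof}
By (H), whether $(t,g)$ is compatible with $(s,f)$ depends, for fixed $t,s,f$, only on $g{\restriction}\max\{|s|,|t|\}$. For $t\in\omega^{<\omega}$ let $U_t$ be the set of $u\in\omega^{<\omega}$ with $t\subseteq u$ such that $(t,u^\frown0)$ is incompatible with every $(s,f)\in E$ with $|s|\le|u|$. The set $U_t$ is the same whether computed in $M$ or in $N$, and it is closed under initial segments that extend $t$. In either model, a function $g\supset t$ has $g{\restriction}n\in U_t$ for all $n\ge|t|$ if and only if $(t,g)$ is incompatible with all members of $E$. In $M$ there is no such $g$, so reverse inclusion is well-founded on $U_t$, and $M$ contains a rank function $\rho$ from $U_t$ to the ordinals with $\rho(u)>\rho(u')$ for $u\subsetneq u'$. A function $g\in N$ with all $g{\restriction}n\in U_t$ would give an infinite decreasing sequence of ordinals $\rho(g{\restriction}n)$.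
\end{proof}

\subsection*{The posets $P_S$}

For a poset $P$, a \emph{nice $P$-name for a real} is a sequence $\dot f=\langle(Z_i,h_i):i<\omega\rangle$, where $Z_i$ is a maximal antichain of $P$ and $h_i:Z_i\to\omega$. Its value is given by $\dot f[G](i)=h_i(z)$ for the unique $z\in Z_i\cap G$. Every name forced to be in $\omega^\omega$ is forced to be equal to a nice name: let $Z_i$ be a maximal antichain of conditions deciding the value at $i$. We also need a local version.
\begin{itemize}
\item[(N)] If $a\Vdash t\subset\tau\in\omega^\omega$, there is a nice name $\dot h$ with $\Vdash t\subset\dot h$ and $a\Vdash\dot h=\tau$.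
\end{itemize}
Take a nice name for the function that equals $\tau$ if $t\subset\tau\in\omega^\omega$ and equals $t^\frown0$ otherwise.

\begin{definition}\label{def:PS}
For a set $S$ of ordinals define $P_S$ by recursion on $\sup\{\xi+1:\xi\in S\}$. A condition is a finite function $p$ with $\operatorname{dom}(p)\subseteq S$ such that for $\xi\in\operatorname{dom}(p)$ we have $p(\xi)=(s,\dot f)$, where $s\in\omega^{<\omega}$ and $\dot f$ is a nice $P_{S\cap\xi}$-name for a real with $\Vdash_{P_{S\cap\xi}}s\subset\dot f$. Put $q\le p$ if $\operatorname{dom}(p)\subseteq\operatorname{dom}(q)$ and for every $\xi\in\operatorname{dom}(p)$, writing $p(\xi)=(s,\dot f)$ and $q(\xi)=(t,\dot g)$, we have $s\subseteq t$ and $q{\restriction}\xi\Vdash_{P_{S\cap\xi}}\dot g\ge\dot f$.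
\end{definition}

Let $\eta$ be an ordinal. Since $(S\cap\eta)\cap\xi=S\cap\xi$ for $\xi<\eta$, the poset $P_{S\cap\eta}$ consists of the $p\in P_S$ with $\operatorname{dom}(p)\subseteq\eta$, with the same order, and $q\le p$ implies $q{\restriction}\eta\le p{\restriction}\eta$. This makes the definition meaningful and the order transitive: if $r\le q\le p$, then $r{\restriction}\xi\le q{\restriction}\xi$, so $r{\restriction}\xi$ forces both inequalities at $\xi$. It also gives a gluing property.
\begin{itemize}
\item[(G)] If $q\in P_S$, $a\in P_{S\cap\eta}$ and $a\le q{\restriction}\eta$, then $a\cup q{\restriction}(S\setminus\eta)$ is a condition below both $a$ and $q$.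
\end{itemize}
Since the definition refers only to the order of $S$, recursion along it shows:
\begin{itemize}
\item[(Iso)] An order isomorphism $S\to S'$ induces an isomorphism $P_S\cong P_{S'}$.
\end{itemize}

\begin{lemma}\label{lem:ccc}
$P_S$ is ccc. If $\nu$ is an infinite cardinal with $\nu^\omega=\nu$ and $\xi$ is an ordinal with $|\xi|\le\nu$, then $|P_\xi|\le\nu$.
\end{lemma}

\begin{proof}
Suppose $p$ and $q$ have the same stems on $\operatorname{dom}(p)\cap\operatorname{dom}(q)$. Let $r$ agree with $p$ or $q$ where only one of them is defined, and let $r(\xi)=(s,\dot h)$ where $p(\xi)=(s,\dot f)$, $q(\xi)=(s,\dot g)$ and $\dot h$ is a nice name for $\max\{\dot f,\dot g\}$. Then $r\le p,q$. Given uncountably many conditions, the $\Delta$-system lemma yields uncountably many whose domains have pairwise the same intersection, the root. There are only countably many assignments of stems to the finite root, so two of these conditions have the same stems on it and are compatible.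

For the second statement use induction on $\xi$. For $\zeta<\xi$, antichains of $P_\zeta$ are countable and $|P_\zeta|\le\nu$, so there are at most $(\nu^\omega\cdot\omega^\omega)^\omega=\nu$ nice $P_\zeta$-names for reals. A condition is a finite set of triples consisting of a coordinate, a stem and such a name.
\end{proof}

The next lemma reduces compatibility at the last coordinate to compatibility in $\mathbb D$. Suppose $S$ has a largest element $\xi$. For $p\in P_S$ and generic $H\subseteq P_{S\cap\xi}$ let $p(\xi)[H]=(s,\dot f[H])\in\mathbb D^{V[H]}$ if $p(\xi)=(s,\dot f)$, and $p(\xi)[H]=(\emptyset,0)$ if $\xi\notin\operatorname{dom}(p)$.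

\begin{lemma}\label{lem:last}
Let $\xi=\max S$, let $p,q,e\in P_S$, and let $H\subseteq P_{S\cap\xi}$ be generic.
\begin{enumerate}
\item If $e\le p$ and $e{\restriction}\xi\in H$, then $p{\restriction}\xi\in H$ and $e(\xi)[H]\le p(\xi)[H]$.
\item If $p{\restriction}\xi,q{\restriction}\xi\in H$ and $p(\xi)[H]$, $q(\xi)[H]$ are compatible, then $p$ and $q$ are compatible in $P_S$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (1) is the definition of the order, together with the fact that $(\emptyset,0)$ is the largest element of $\mathbb D$. For (2) write $p(\xi)=(s,\dot f)$ and $q(\xi)=(t,\dot g)$, reading a missing coordinate as the empty stem with a name for $0$, and assume $s\subseteq t$. By (H), $t\subset\max\{\dot f[H],\dot g[H]\}$. Some $a\in H$ below $p{\restriction}\xi$ and $q{\restriction}\xi$ forces $t\subset\max\{\dot f,\dot g\}$. By (N) there is a nice $\dot h$ with $\Vdash t\subset\dot h$ and $a\Vdash\dot h=\max\{\dot f,\dot g\}$. Then $a\cup\{(\xi,(t,\dot h))\}$ extends $p$ and $q$.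
\end{proof}

\subsection*{Complete suborders}

A poset $Q$ is a \emph{complete suborder} of $P$ if $Q\subseteq P$ with the induced order, elements incompatible in $Q$ are incompatible in $P$, and every $r\in P$ has a \emph{reduction} in $Q$, that is, an $r'\in Q$ all of whose extensions in $Q$ are compatible with $r$ in $P$. We recall the consequences that we use. Let $Q$ be a complete suborder of $P$.
\begin{itemize}
\item[(S1)] \emph{For $Z\subseteq Q$: $Z$ is a maximal antichain of $Q$ if and only if it is a maximal antichain of $P$.} Elements of $Q$ are compatible in $Q$ if and only if they are compatible in $P$. This shows that ``antichain'' means the same in both posets and that maximality in $P$ implies maximality in $Q$. If $Z$ is maximal in $Q$ and $r\in P$ has the reduction $r'$, take $z\in Z$ and $e\in Q$ below $r'$ and $z$; then $e$, hence $z$, is compatible with $r$. Consequently, the nice $Q$-names for reals are exactly the nice $P$-names for reals all of whose conditions lie in $Q$.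
\item[(S2)] \emph{If $G\subseteq P$ is generic, then $G\cap Q$ is $Q$-generic, and $\tau[G]=\tau[G\cap Q]$ for every $Q$-name $\tau$.} By (S1), $G\cap Q$ meets every maximal antichain of $Q$, and it is upward closed in $Q$. For $p,q\in G\cap Q$, the set of $e\in Q$ that are below both or incompatible with one of them is dense in $Q$, so it contains a maximal antichain of $Q$. The element of this antichain that lies in $G$ is compatible with $p$ and with $q$, so it is below both.
\item[(S3)] \emph{Let $q\in Q$ and let $\varphi$ be a statement about $Q$-names that is absolute between $V[G\cap Q]$ and $V[G]$ for all generic $G\subseteq P$. Then $q\Vdash_Q\varphi$ if and only if $q\Vdash_P\varphi$.} If $q\Vdash_Q\varphi$ and $q\in G$, then $\varphi$ holds in $V[G\cap Q]$, hence in $V[G]$. If $q\not\Vdash_Q\varphi$, some $q'\le q$ in $Q$ forces $\neg\varphi$ over $Q$, hence over $P$ by the direction just proved.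
\end{itemize}

\begin{lemma}\label{lem:complete}
If $T\subseteq S$, then $P_T$ is a complete suborder of $P_S$.
\end{lemma}

The difficulty is at a coordinate $\xi\in T$ with $T\cap\xi\neq S\cap\xi$. There $P_T$ uses the Hechler forcing of a smaller model than $P_S$ does, and we need to know that a maximal antichain of the smaller Hechler forcing stays maximal in the larger one. This is Lemma~\ref{lem:absolute}.

\begin{proof}
We prove the statement for all $T\subseteq S\subseteq\delta$ by induction on $\delta$. For $\xi<\delta$ the induction hypothesis applies to $T\cap\xi\subseteq S\cap\xi$. So nice $P_{T\cap\xi}$-names are nice $P_{S\cap\xi}$-names by (S1), and by (S3) the statements $s\subset\dot f$ and $\dot g\ge\dot f$ in Definition~\ref{def:PS} are forced by the same conditions of $P_{T\cap\xi}$ over both posets. Hence $P_T\subseteq P_S$ with the induced order. If $S=\emptyset$ there is nothing more to prove, and if $S\subseteq\delta'$ for some $\delta'<\delta$ the induction hypothesis applies. Two cases remain.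

\smallskip
\emph{Case 1: $\delta$ is a limit and $S$ is unbounded in $\delta$.} Let $p,q\in P_T$ have a common extension $e\in P_S$. Choose $\eta<\delta$ containing the three finite domains. Then $p,q\in P_{T\cap\eta}$ are compatible in $P_{S\cap\eta}$, hence in $P_{T\cap\eta}\subseteq P_T$. Next let $r\in P_S$, choose $\eta<\delta$ with $r\in P_{S\cap\eta}$, and let $r'\in P_{T\cap\eta}$ be a reduction of $r$. If $q\le r'$ in $P_T$, then $q{\restriction}\eta\le r'$ in $P_{T\cap\eta}$, so some $a\in P_{S\cap\eta}$ is below $q{\restriction}\eta$ and $r$. By (G), $a\cup q{\restriction}(S\setminus\eta)$ extends $q$ and $r$.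

\smallskip
\emph{Case 2: $\delta=\xi+1$ and $\xi\in S$.} Let $S_0=S\cap\xi$ and $T_0=T\cap\xi$.

Suppose first that $\xi\notin T$, so $P_T=P_{T_0}$. If $e\in P_S$ is below $p,q\in P_{T_0}$, then so is $e{\restriction}\xi\in P_{S_0}$, and the induction hypothesis gives compatibility in $P_{T_0}$. If $r\in P_S$, let $r'\in P_{T_0}$ be a reduction of $r{\restriction}\xi$. For $q\le r'$ in $P_{T_0}$ take $a\in P_{S_0}$ below $q$ and $r{\restriction}\xi$; by (G), $a\cup r{\restriction}\{\xi\}$ extends $q$ and $r$.

Now let $\xi\in T$. For generic $G_S\subseteq P_{S_0}$ let $G_T=G_S\cap P_{T_0}$. By (S2), $G_T$ is $P_{T_0}$-generic and $p(\xi)[G_S]=p(\xi)[G_T]$ for $p\in P_T$.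

\emph{Incompatibility.} Let $p,q\in P_T$ have a common extension $e\in P_S$, and take $G_S\ni e{\restriction}\xi$. By Lemma~\ref{lem:last}(1) for $S$, we have $p{\restriction}\xi,q{\restriction}\xi\in G_T$, and $p(\xi)[G_T]$, $q(\xi)[G_T]$ are compatible in $V[G_S]$, hence in $V[G_T]$ by (H). By Lemma~\ref{lem:last}(2) for $T$, $p$ and $q$ are compatible in $P_T$.

\emph{Reductions.} Suppose $r\in P_S$ has no reduction in $P_T$. Then the set $D$ of $q\in P_T$ that are incompatible with $r$ in $P_S$ is dense in $P_T$, so it contains a maximal antichain $Z$ of $P_T$. Take $G_S\ni r{\restriction}\xi$ and let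
\[
E=\{z(\xi)[G_T]:z\in Z,\ z{\restriction}\xi\in G_T\}\in V[G_T].
\]
We claim that $E$ is predense in $\mathbb D^{V[G_T]}$. Otherwise some $(t,g)\in\mathbb D^{V[G_T]}$ is incompatible with all members of $E$. By (N) there is a nice $P_{T_0}$-name $\dot g$ with $\Vdash t\subset\dot g$ and $\dot g[G_T]=g$, and some $b\in G_T$ forces over $P_{T_0}$ that $(t,\dot g)$ is incompatible with the value of $z(\xi)$ for every $z\in Z$ such that $z{\restriction}\xi$ is in the generic filter. By maximality of $Z$, the condition $b\cup\{(\xi,(t,\dot g))\}\in P_T$ and some $z\in Z$ have a common extension $e\in P_T$. Let $H\ni e{\restriction}\xi$ be $P_{T_0}$-generic. By Lemma~\ref{lem:last}(1), $b$ and $z{\restriction}\xi$ are in $H$, and $e(\xi)[H]$ is a lower bound of $(t,\dot g[H])$ and $z(\xi)[H]$. This contradicts the choice of $b$.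

By Lemma~\ref{lem:absolute}, $E$ is predense in $\mathbb D^{V[G_S]}$. So $r(\xi)[G_S]$ is compatible with $z(\xi)[G_S]$ for some $z\in Z$ with $z{\restriction}\xi\in G_T\subseteq G_S$. By Lemma~\ref{lem:last}(2) for $S$, $r$ and $z$ are compatible in $P_S$, contradicting $z\in D$.
\end{proof}

\subsection*{Supports and the value of $\mathfrak b$}

The domain of a condition is finite, but its names refer to further coordinates. All together only countably many coordinates are involved.

\begin{lemma}\label{lem:support}
Let $\theta$ be an ordinal. Every $p\in P_\theta$ lies in $P_S$ for some countable $S\subseteq\theta$. Every $X\subseteq P_\theta$ is contained in $P_S$ for some $S\subseteq\theta$ with $|S|\le|X|\cdot\aleph_0$.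
\end{lemma}

\begin{proof}
The second statement follows from the first: take the union $S$ of countable sets $S_p$ with $p\in P_{S_p}$ for $p\in X$, and note $P_{S_p}\subseteq P_S$ by Lemma~\ref{lem:complete}. We prove the first statement by induction on $\theta$. Let $\zeta\in\operatorname{dom}(p)$ and $p(\zeta)=(s,\dot f)$. The name $\dot f$ involves countably many conditions of $P_\zeta$, so by the induction hypothesis they all lie in $P_{S_\zeta}$ for some countable $S_\zeta\subseteq\zeta$. Let $S=\bigcup_{\zeta\in\operatorname{dom}(p)}(S_\zeta\cup\{\zeta\})$. For $\zeta\in\operatorname{dom}(p)$ we have $P_{S_\zeta}\subseteq P_{S\cap\zeta}$, and $P_{S\cap\zeta}$ is a complete suborder of $P_\zeta$. So $\dot f$ is a nice $P_{S\cap\zeta}$-name by (S1), and $\Vdash_{P_{S\cap\zeta}}s\subset\dot f$ by (S3). Hence $p\in P_S$.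
\end{proof}

\begin{lemma}\label{lem:b}
Assume \textup{GCH} and let $\theta$ be regular uncountable. Then $P_\theta$ forces $\mathfrak b=\mathfrak c=\theta$.
\end{lemma}

\begin{proof}
Every countable sequence in $\theta$ is bounded, and $\nu^\omega\le2^\nu=\nu^+\le\theta$ for infinite cardinals $\nu<\theta$, so $\theta^\omega=\theta$. By Lemma~\ref{lem:ccc}, $|P_\theta|\le\theta$, so there are at most $\theta^\omega=\theta$ nice names for reals, and $\mathfrak c\le\theta$ is forced. It remains to show that $\mathfrak b\ge\theta$ is forced.

Let $G\subseteq P_\theta$ be generic and $G_\xi=G\cap P_\xi$. A nice name for a real involves countably many conditions with finite domains, so all of them lie in $P_\xi$ for some $\xi<\theta$, and the real lies in $V[G_\xi]$ by (S1) and (S2). Since $\theta$ is regular in $V[G]$, all members of a family of fewer than $\theta$ reals lie in $V[G_\xi]$ for a single $\xi<\theta$. So it suffices to find, for each $\xi<\theta$, a function dominating $\omega^\omega\cap V[G_\xi]$. Let $g_\xi$ be the union of the stems of $p(\xi)$ for $p\in G$ with $\xi\in\operatorname{dom}(p)$. These stems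 are pairwise comparable, because any two elements of $G$ have a common extension. In the density arguments below we may assume $\xi\in\operatorname{dom}(p)$, since adding the coordinate $\xi$ with empty stem and a name for $0$ extends $p$.

\emph{$g_\xi$ is total.} Let $p(\xi)=(s,\dot f)$ and $n\ge|s|$. Take $a\le p{\restriction}\xi$ in $P_\xi$ and $u$ with $a\Vdash\dot f{\restriction}n=u$; then $s\subseteq u$. By (N) there is a nice $\dot f'$ with $\Vdash u\subset\dot f'$ and $a\Vdash\dot f'=\dot f$. The condition $a\cup\{(\xi,(u,\dot f'))\}$ extends $p{\restriction}(\xi+1)$, and (G) gives an extension of $p$ whose stem at $\xi$ has length $n$.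

\emph{$g_\xi$ dominates.} Let $\dot g$ be a nice $P_\xi$-name for a real. Given $p$ with $p(\xi)=(s,\dot f)$, let $\dot h$ be a nice name for the function that is $s$ below $|s|$ and $\max\{\dot f,\dot g\}$ from $|s|$ on, and let $p'\le p$ be obtained by replacing $\dot f$ with $\dot h$. By density some such $p'$ is in $G$. For $i\ge|s|$ take $q\in G$ below $p'$ with $q(\xi)=(t,\dot k)$ and $|t|>i$. Since $q{\restriction}\xi\in G_\xi$, we get $g_\xi(i)=t(i)=\dot k[G_\xi](i)\ge\dot h[G_\xi](i)\ge\dot g[G_\xi](i)$.
\end{proof}

\section{Proofs of Theorems~\ref{thm:general} and~\ref{thm:main}}\label{sec:proof}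

Let $V$ and $\theta$ be as in Theorem~\ref{thm:general}, let $G\subseteq P_\theta$ be generic, and let $W=V[G]$. A \emph{nice $P$-name for a subset of $\kappa$} is a sequence $\dot C=\langle Z_x:x<\kappa\rangle$ of antichains of $P$, with value $\dot C[G]=\{x<\kappa:Z_x\cap G\ne\emptyset\}$. Every subset of $\kappa$ in a $P$-generic extension has such a name.

\begin{proposition}\label{prop:upper}
For every singular $\kappa$ of countable cofinality, $W\models\mathfrak a_\kappa\le\kappa^+$.
\end{proposition}

\begin{proof}
Work in $V$, and fix $\kappa_n$ and $d$ as in Lemma~\ref{lem:d}.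

\smallskip
\emph{Counting.} By GCH, $(\kappa^+)^\kappa=(2^\kappa)^\kappa=2^\kappa=\kappa^+$, and in particular $(\kappa^+)^\omega=\kappa^+$. So $|P_\gamma|\le\kappa^+$ for $\gamma<\kappa^+$ by Lemma~\ref{lem:ccc}, and there are at most $((\kappa^+)^\omega)^\kappa=\kappa^+$ nice $P_\gamma$-names for subsets of $\kappa$. Let $\langle\tau_\alpha:\omega\le\alpha<\kappa^+\rangle$ list all triples $(\gamma,p,\dot C)$ with $\gamma<\kappa^+$, $p\in P_\gamma$, and $\dot C$ a nice $P_\gamma$-name for a subset of $\kappa$.

\smallskip
\emph{The recursion.} We build a good sequence $\langle(A_\alpha,\ell_\alpha):\alpha<\kappa^+\rangle$. Let $\{A_n:n<\omega\}$ be a partition of $\kappa$ into sets of size $\kappa$, and let $\ell_n(x)=\min\{j:x<\kappa_j\}$ for $x\in A_n$. Then $\ell_n^{-1}(j)\subseteq\kappa_j$, and (ii), (iii) hold because the $A_n$ are disjoint. At stage $\alpha\ge\omega$ the sequence built so far is good. Let $\tau_\alpha=(\gamma,p,\dot C)$ and ask whether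
\begin{equation}\label{eq:ask}
p\Vdash_{P_\gamma}\text{``$|\dot C|=\kappa$ and $|\dot C\cap A_\beta|<\kappa$ for all $\beta<\alpha$''}.
\end{equation}
If \eqref{eq:ask} fails, let $A_\alpha=\ell_\alpha=\emptyset$, which keeps the sequence good. If it holds, apply Lemma~\ref{lem:capture} to $\dot C[H]$ for a $P_\gamma$-generic $H\ni p$. This gives $(A_\alpha,\ell_\alpha)\in V$ keeping the sequence good with $|\dot C[H]\cap A_\alpha|=\kappa$, and the last fact is forced by a condition in $H$. So there is $p'\le p$ with
\begin{equation}\label{eq:caught}
p'\Vdash_{P_\gamma}|\dot C\cap A_\alpha|=\kappa .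
\end{equation}
Let $\mathcal A=\{A_\alpha:\alpha<\kappa^+,\ |A_\alpha|=\kappa\}$. It contains the sets $A_n$, and by (iii) it is an infinite a.d.\ family of size at most $\kappa^+$, in $V$ and in $W$.

\smallskip
\emph{$\mathcal A$ is maximal in $W$.} Suppose $C\in W$ is a subset of $\kappa$ of size $\kappa$ with $C\cap A$ small for all $A\in\mathcal A$. The sets $A_\alpha\notin\mathcal A$ are small, so $C\cap A_\alpha$ is small for all $\alpha<\kappa^+$. Let $\dot C$ be a nice $P_\theta$-name for $C$, and let $q\in G$ force the statement
\[
\varphi(\dot C):\quad|\dot C|=\kappa\text{ and }|\dot C\cap A_\alpha|<\kappa\text{ for all }\alpha<\kappa^+ .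
\]
The name $\dot C$ involves at most $\kappa\cdot\aleph_0=\kappa$ conditions. By Lemma~\ref{lem:support} there is $S\subseteq\theta$ with $|S|\le\kappa$ such that $q$ and all these conditions lie in $P_S$. An antichain of $P_\theta$ contained in $P_S$ is an antichain of $P_S$, so $\dot C$ is a nice $P_S$-name. For generic $G'\subseteq P_\theta$, both $V[G'\cap P_S]$ and $V[G']$ are ccc extensions of $V$, so $\varphi(\dot C)$ is absolute between them. By Lemma~\ref{lem:complete} and (S3), $q\Vdash_{P_S}\varphi(\dot C)$.

Let $\gamma=\operatorname{otp}(S)<\kappa^+$ and let $\pi:P_S\to P_\gamma$ be the isomorphism from (Iso). The sequence $\langle A_\alpha:\alpha<\kappa^+\rangle$ belongs to $V$, so $\pi$ carries its canonical name to its canonical name, and $\pi(q)\Vdash_{P_\gamma}\varphi(\pi(\dot C))$. Choose $\alpha$ with $\tau_\alpha=(\gamma,\pi(q),\pi(\dot C))$. Then \eqref{eq:ask} holds at stage $\alpha$, and by \eqref{eq:caught} some $p'\le\pi(q)$ forces $|\pi(\dot C)\cap A_\alpha|=\kappa$. This contradicts $\pi(q)\Vdash_{P_\gamma}\varphi(\pi(\dot C))$.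
\end{proof}

The last paragraph is the reason for insisting in Lemma~\ref{lem:capture} that the new set lie in the ground model: a single $A_\alpha$ deals at once with all names that are isomorphic copies of the one listed at stage $\alpha$. Note that the family $\mathcal A$ was constructed without reference to $\theta$.

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The poset $P_\theta$ is ccc by Lemma~\ref{lem:ccc}, so $V$ and $W$ have the same cardinals and the same singular cardinals of countable cofinality. In $W$ we have $\mathfrak b=\mathfrak c=\theta$ by Lemma~\ref{lem:b}. Theorem~\ref{thm:zfc}(1) gives $\mathfrak a_\kappa\ge\min\{\mathfrak b,\kappa^+\}=\min\{\mathfrak c,\kappa^+\}$. Proposition~\ref{prop:upper} gives $\mathfrak a_\kappa\le\kappa^+$, and \eqref{eq:upper} gives $\mathfrak a_\kappa\le\mathfrak c$.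
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $V=L$ and $\theta=\aleph_{\omega+2}$ in Theorem~\ref{thm:general}. Both $\aleph_\omega$ and $\aleph_{\omega\cdot2}$ are singular of countable cofinality, and in the extension
\[
\mathfrak a_{\aleph_\omega}=\min\{\aleph_{\omega+1},\aleph_{\omega+2}\}=\aleph_{\omega+1},\qquad
\mathfrak a_{\aleph_{\omega\cdot2}}=\min\{\aleph_{\omega\cdot2+1},\aleph_{\omega+2}\}=\aleph_{\omega+2}.
\]
Passing to $L$ and then to a forcing extension preserves consistency.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypotheses of Theorem~\ref{thm:general} are used as follows. The principle $\square_\kappa$ is used only to obtain $d$. GCH is used only for counting: $2^\kappa=\kappa^+$ makes the list of triples as short as the recursion, and $\theta^\omega=\theta$ bounds $\mathfrak c$. The regularity and uncountability of $\theta$ are used only in Lemma~\ref{lem:b}. For $\kappa>\theta$ Proposition~\ref{prop:upper} is not needed, since then $\mathfrak b=\mathfrak c=\theta$ and the ZFC bounds already give $\mathfrak a_\kappa=\theta$.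
\end{remark}

\begin{thebibliography}{1}

\bibitem{problems}
\emph{Some Problems Concerning Mad Families},
\texttt{https://\allowbreak repository.\allowbreak kulib.\allowbreak kyoto-u.\allowbreak ac.jp/\allowbreak dspace/\allowbreak bitstream/\allowbreak 2433/\allowbreak 195139/\allowbreak 1/\allowbreak 1851-01.pdf}

\end{thebibliography}
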